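# Recursively saturated simple extensions of models that are not recursively saturated

## 1. The theorem: every completion of PA, every regular cofinality

Throughout, $L$ is the language of Peano Arithmetic (PA). Notions that occur in the statements and may be unfamiliar are recalled right afterwards.

**Theorem 1.** Let $T\supseteq\mathrm{PA}$ be a complete $L$-theory, $\kappa$ an infinite regular cardinal, and $\lambda\ge\kappa$ a cardinal. There is $\mathcal M\models T$ with $|M|=\lambda$ and $\mathrm{cf}(\mathcal M)=\kappa$ which is not recursively saturated (indeed $T\notin\mathrm{SSy}(\mathcal M)$), and which has a recursively saturated simple extension $\mathcal M(b)$ with $b$ bounded by an element of $M$.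

**Theorem 2.** There is $\mathcal M\models\mathrm{PA}$ of cofinality $>\omega_1$ (for example $\omega_2$), not recursively saturated, with a recursively saturated simple elementary extension $\mathcal M(b)$.

Theorem 2 is the case $\kappa=\lambda=\omega_2$ of Theorem 1, with any $T$. It answers, positively, a question whose source is the paper "Saturation And Simple Extensions" (https://core.ac.uk/download/pdf/82699228.pdf): are there any models with cofinality $>\omega_1$ which have recursively saturated simple extensions but which are not already recursively saturated? The proof is in ZFC.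

Here is what the words mean.

**Definition (simple extension).** An elementary extension $\mathcal N$ of $\mathcal M$ is *simple* if $\mathcal N=\mathcal M(b)$ for some $b\in N$: every element of $N$ is definable in $\mathcal N$ from $b$ and parameters in $M$.

**Definition (recursively saturated).** $\mathcal M$ is *recursively saturated* if it realizes every recursive type, with finitely many parameters, that is finitely satisfiable in it. For example, $\{v>n:n\in\omega\}$ is a recursive type finitely satisfiable in $\mathbb N$ and omitted there, so $\mathbb N$ is not recursively saturated.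

**Definition (cofinality).** $\mathrm{cf}(\mathcal M)$ is the cofinality of the linear order $(M,<)$.

**Definition (standard system).** For nonstandard $K\models\mathrm{PA}$,
$$\mathrm{SSy}(K)=\{A\subseteq\omega:\ \exists y\in K\ \forall l\in\omega\ (l\in A\Leftrightarrow \mathrm{bit}(y,l)=1)\}.$$
We say that such a $y$ *codes* $A$. For example, every recursive $A$ is in $\mathrm{SSy}(K)$: if $\alpha(x)$ represents $A$ in PA and $j\in K$ is nonstandard, the code of $\{l<j:\alpha(l)\}$ codes $A$.

We identify $T$ with the set of Gödel numbers of its members. Put $T_l=1$ if $l$ is the Gödel number of a sentence in $T$, and $T_l=0$ otherwise. The parenthesis in Theorem 1 explains how recursive saturation fails. The set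
$$\{\mathrm{bit}(v,\ulcorner\sigma\urcorner)=1\leftrightarrow\sigma:\ \sigma\text{ an }L\text{-sentence}\}\cup\{\mathrm{bit}(v,l)=0:\ l\text{ not the Gödel number of a sentence}\}\tag{1}$$
is a recursive type. It is finitely satisfiable in any model of $T$, since a number with finitely many prescribed bits exists. In a model of $T$ a realization of (1) is exactly a code of $T$. So a nonstandard $\mathcal M\models T$ with $T\notin\mathrm{SSy}(\mathcal M)$ omits (1) and is not recursively saturated.

The theorem therefore asks for a model in which no single element codes $T$, although one new element $b$, lying below an old element, produces codes for all recursive types at once.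

## 2. Terms, coding, and standard facts

**Terms.** A *term* is a parameter-free $L$-definable function that PA proves total. PA has definable Skolem functions: if an element is defined in $\mathcal N$ from $\bar p$ by $\psi(y,\bar p)$, it equals $t(\bar p)$, where $t(\bar z)$ is the least $y$ with $\psi(y,\bar z)$, and $0$ if there is none. Hence the set of elements of $\mathcal N$ definable from a given set $X$ of elements is an elementary submodel, and it consists of the values of terms at elements of $X$. Letting $\psi$ run through a recursive list of formulas, we get a recursive list of terms that contains every term up to provable equality. So "$y>t(a)$ for all terms $t$" is expressed by a recursive type. If $g(x,z)$ is a term, so is $x\mapsto\max_{z\le x}g(x,z)$, and similarly for other bounded maxima.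

**Coding.** $\langle\cdot,\cdot\rangle$ is Cantor pairing; it is monotone and at least as large as each coordinate. Finite sets are coded in binary: $z\in s$ means $\mathrm{bit}(s,z)=1$. Functions are coded by the codes of their graphs, and tuples of parameters by single elements. A *class* of $K$ is a subset of some $K^n$ definable with parameters. Every bounded class of numbers has a code in $K$. For coded sets and sequences, $|\cdot|$ is the internal size or length. For sequences, $s\subseteq s'$ means that $s$ is an initial segment of $s'$.

**Overspill.** If a class of a nonstandard $K$ contains every standard number, it contains a nonstandard one; otherwise $\omega$ would be a class, against induction.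

**Truth codes.** Fix a recursive enumeration $\varphi_0,\varphi_1,\dots$ of the $L$-formulas with one free variable. For $l\in\omega$ let
$$\tau_l(a)=\text{the code of }\{\langle i,y\rangle:\ i\le l,\ y<a,\ \varphi_i(y)\}.$$
For each fixed standard $l$ this is a term. For instance, if $\varphi_0(y)$ is $y=y$, then $\tau_0(a)$ codes $\{\langle 0,y\rangle:y<a\}$. Put $E(a)=2^{\langle a,a\rangle+1}$. If $a$ is nonstandard and $l\in\omega$, then $i\le l<a$ and $y<a$ give $\langle i,y\rangle\le\langle a,a\rangle$, so $\tau_l(a)<E(a)$.

## 3. Three models where the question is settled at once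

*Recursively saturated $\mathcal M$.* Take $b=0$: then $\mathcal M(b)=\mathcal M$ is recursively saturated. The third requirement of the question excludes this case.

*The standard model.* Let $\mathbb N(b)$ be a simple extension of $\mathbb N$. Each element is $g(b,m)$ with $m\in\mathbb N$, and $m$ is itself definable, so each element is a term of $b$. The recursive type $\{v>t(b):t\text{ a term}\}$ is finitely satisfiable and omitted. So $\mathbb N$ has no recursively saturated simple extension.

*A finitely generated model.* Let $\mathcal M$ be nonstandard with $M=\{t(p):t\text{ a term}\}$ for one $p$. If $\mathcal M(b)$ is a simple extension, its elements are $g(b,t(p))$, hence terms of $\langle b,p\rangle$, and the type $\{v>t(\langle b,p\rangle)\}$ is omitted. Again there is no recursively saturated simple extension.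

So a suitable $\mathcal M$ must not run out of room above any element. The next section makes this precise and finds a second, less obvious condition.

## 4. Two necessary conditions: room above, and short lists of truth codes

Consider the following conditions on $\mathcal M$.

(T) For every $a\in M$ there is $a'\in M$ with $t(a)<a'$ for all unary terms $t$.

(C) There is $c\in M$ such that for every nonstandard $a\in M$ there is a coded $D\in M$ with $|D|\le c$ and $\tau_l(a)\in D$ for all $l\in\omega$.

In (C) the bound $c$ does not depend on $a$. The set $D$ is a list containing the correct truth codes, but nothing says which entries are correct.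

**Proposition 3.** If a nonstandard $\mathcal M\models\mathrm{PA}$ has a recursively saturated simple extension, then (T) and (C) hold.

*Proof.* Let $\mathcal N=\mathcal M(b)$ be recursively saturated.

**Step 1: $b$ is bounded by an element of $M$.** Suppose $b$ is above all of $M$. By recursive saturation there is $y\in N$ with $y>t(b)$ for all terms $t$. Write $y=g(b,m)$ with $g$ a term and $m\in M$. Since $m<b$, we get $y\le\max_{z\le b}g(b,z)$, which is a term of $b$, a contradiction. So $b\le d$ for some $d\in M$, and we may enlarge $d$ so that it is nonstandard.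

**Step 2: $M$ is cofinal in $\mathcal N$, and (T) follows.** Every element $g(b,m)$ of $N$ is at most $\max_{v\le d}g(v,m)\in M$. Given $a\in M$, recursive saturation gives $a'\in N$ above all $t(a)$. Replace $a'$ by a larger element of $M$.

**Step 3: (C), by trying all values in place of $b$.** Let $a\in M$ be nonstandard. The recursive type
$$\{\forall y<a\,(\langle i,y\rangle\in v\leftrightarrow\varphi_i(y)):\ i\in\omega\}$$
is finitely satisfied by the elements $\tau_l(a)$, so it is realized by some $s=g(b,m)\in N$ with $m\in M$. Let $\rho(s,l',a)$ be the code of $\{\langle i,y\rangle\in s:i\le l',\,y<a\}$, and put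
$$D=\{\rho(g(v,m),l',a):\ v,l'\le d\}.$$
This is defined from $m,a,d\in M$, so $D\in M$. Also $|D|\le(d+1)^2$, a bound that does not depend on $a$. For standard $l$ we have $l\le d$, and $\tau_l(a)=\rho(g(b,m),l,a)\in D$ holds in $\mathcal N$. The statement $\tau_l(a)\in D$ has parameters in $M$, so it holds in $\mathcal M$. Take $c=(d+1)^2$. $\square$

## 5. One function that picks the right entry from every list

Conversely, suppose lists $D_\alpha$ are given for cofinally many $a_\alpha$. A new element $b$ can code a function that says which entry of $D_\alpha$ to use, for all $\alpha$ simultaneously. The entry numbers are below $c$. To keep $b$ bounded, the function should have a bounded domain, so each $\alpha$ needs its own name below a fixed $d$. This is the reason for the hypothesis on $[0,d)$.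

**Proposition 4.** Let $\mathcal M\models\mathrm{PA}$ be nonstandard. Suppose that (T) holds, that for some $c\in M$ there are cofinally many $a\in M$ having a $D$ as in (C), and that some interval $[0,d)$ of $\mathcal M$ has external cardinality $\ge\mathrm{cf}(\mathcal M)$. Then $\mathcal M$ has a recursively saturated simple extension $\mathcal M(b)$ with $b$ bounded by an element of $M$.

*Proof.* Let $\kappa=\mathrm{cf}(\mathcal M)$. Choose $(a_\alpha)_{\alpha<\kappa}$ increasing, nonstandard and cofinal, with $D_\alpha$ as in (C) for $a_\alpha$, and distinct $x_\alpha<d$ for $\alpha<\kappa$. Let $\mathrm{el}(D,p)$ be the $p$-th element of $D$, counted from $0$, with value $0$ if $p\ge|D|$. Put $s_\alpha(v)=\mathrm{el}(D_\alpha,v(x_\alpha))$.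

**Step 1: the type of the selector $b$.** Let
$$\Psi(v)=\{v\text{ codes a function }[0,d)\to[0,c)\}\cup\{\forall y<a_\alpha(\langle i,y\rangle\in s_\alpha(v)\leftrightarrow\varphi_i(y)):\ \alpha<\kappa,\ i\in\omega\}.$$
It is finitely satisfiable in $\mathcal M$. Consider a finite $F\subset\kappa$ and indices $i\le l$. For $\alpha\in F$ let $v(x_\alpha)$ be the position of $\tau_l(a_\alpha)$ in $D_\alpha$, which is $<|D_\alpha|\le c$, and let $v$ be $0$ elsewhere. This is possible because the $x_\alpha$ are distinct. Then $s_\alpha(v)=\tau_l(a_\alpha)$ for $\alpha\in F$, and the required equivalences hold for $i\le l$.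

Let $b$ realize $\Psi$ in some $\mathcal N'\succ\mathcal M$, and let $\mathcal N\prec\mathcal N'$ be the set of elements definable from $b$ and $M$. Then $\mathcal M\prec\mathcal N$ and $\mathcal N=\mathcal M(b)$. The set coded by $b$ consists of pairs $\langle x,y\rangle$ with $x<d$, $y<c$, so $b<2^{\langle d,c\rangle+1}\in M$. As in Step 2 of Proposition 3, $M$ is cofinal in $\mathcal N$.

**Step 2: $\mathcal N$ is recursively saturated; bounding the finite approximations.** Let $\{\gamma_n(v,u):n\in\omega\}$ be recursive and finitely satisfiable in $\mathcal N$, where $u\in N$ codes the parameters. Choose $\alpha$ with $u\le a_\alpha$. Let $t_n(z)$ be the least $v$ with $\bigwedge_{m\le n}\gamma_m(v,z)$, and $0$ if there is none. Then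
$$t_n(u)\le\max_{z\le a_\alpha}t_n(z)<a'\qquad(n\in\omega),$$
where $a'\in M$ is given by (T) for $a_\alpha$. The same $a'$ serves all $n$.

**Step 3: reading the type off a truth code and applying overspill.** Choose $\beta$ with $a_\beta>\langle a',\max(a',a_\alpha)\rangle$ and let $s=s_\beta(b)$. Let $j$ be a recursive function such that
$$\varphi_{j(n)}(y)\ =\ \text{``}\forall v,z\,\bigl(y=\langle v,z\rangle\to\textstyle\bigwedge_{m\le n}\gamma_m(v,z)\bigr)\text{''},$$
and let $J$ represent $j$ in PA, so $\mathrm{PA}\vdash\forall i(J(m,i)\leftrightarrow i=j(m))$ for standard $m$. For every standard $n$, $\mathcal N$ satisfies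
$$\exists v<a'\ \forall m\le n\ \forall i\,\bigl(J(m,i)\to\langle i,\langle v,u\rangle\rangle\in s\bigr).\tag{2}$$
Indeed, take $v=t_n(u)$. Then $\bigwedge_{m\le n}\gamma_m(v,u)$ holds, so $\varphi_{j(m)}(\langle v,u\rangle)$ holds for $m\le n$. Also $\langle v,u\rangle\le\langle a',a_\alpha\rangle<a_\beta$, so $\Psi$ gives $\langle j(m),\langle v,u\rangle\rangle\in s$.

By overspill (2) holds for some nonstandard $n$, with some $v<a'$. For every standard $m$ we get $\langle j(m),\langle v,u\rangle\rangle\in s$. Since $\langle v,u\rangle<a_\beta$, $\Psi$ says that $\varphi_{j(m)}(\langle v,u\rangle)$ holds, hence $\gamma_m(v,u)$. So $v$ realizes the type. $\square$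

**Corollary 5.** A nonstandard $\mathcal M$ in which some bounded interval has at least $\mathrm{cf}(\mathcal M)$ elements has a recursively saturated simple extension if and only if it satisfies (T) and (C).

This combines Propositions 3 and 4. For Theorem 1 it remains to build $\mathcal M$ with the hypotheses of Proposition 4, with the right size and cofinality, and with $T\notin\mathrm{SSy}(\mathcal M)$.

## 6. A base model that does not code its own theory

**Lemma 6.** Every complete $T\supseteq\mathrm{PA}$ has a nonstandard model $K$ with $T\notin\mathrm{SSy}(K)$.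

*Proof.* Suppose first that $T\ne\mathrm{Th}(\mathbb N)$. Let $K$ be the prime model of $T$, all of whose elements are definable. It is nonstandard because $T\neq\mathrm{Th}(\mathbb N)$. Suppose $y\in K$, defined by $\delta$, codes $T$. By the fixed point lemma take a sentence $\sigma$ with $\mathrm{PA}\vdash\sigma\leftrightarrow\forall y(\delta(y)\to\mathrm{bit}(y,\ulcorner\sigma\urcorner)=0)$. Then $\sigma\in T\Leftrightarrow K\models\sigma\Leftrightarrow\mathrm{bit}(y,\ulcorner\sigma\urcorner)=0\Leftrightarrow\sigma\notin T$, a contradiction.

Now let $T=\mathrm{Th}(\mathbb N)$, and let $T'=T\cup\{k>n:n\in\omega\}$ with a new constant $k$. We want a model of $T'$ omitting the type $\{\mathrm{bit}(v,l)=T_l:l\in\omega\}$. By the omitting types theorem for countable languages it suffices that there is no formula $\theta(v,k)$ consistent with $T'$ such that $T'\vdash\theta(v,k)\to\mathrm{bit}(v,l)=T_l$ for all $l\in\omega$. Suppose $\theta$ is such a formula. Since it is consistent with $T'$, $\mathbb N\models\forall n\,\exists z>n\,\exists v\,\theta(v,z)$. By compactness, for each $l$ there is $n$ with $\mathbb N\models\forall z>n\,\forall v(\theta(v,z)\to\mathrm{bit}(v,l)=T_l)$.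 We claim that for all $l$
$$l\in T\iff\mathbb N\models\exists n\,\forall z>n\,\forall v\,(\theta(v,z)\to\mathrm{bit}(v,l)=1).$$
If $T_l=1$ the right side was just noted. If $T_l=0$, then for all large $z$ every $v$ with $\theta(v,z)$ has $\mathrm{bit}(v,l)=0$. There are arbitrarily large $z$ for which such a $v$ exists, so the right side fails. Thus the set of true sentences is definable in $\mathbb N$, contradicting Tarski's theorem. $\square$

**From now on fix $T$, a model $K$ as in Lemma 6, and a nonstandard $c\in K$.** We work in $K$; numbers may be nonstandard unless the contrary is said.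

## 7. The theory $\Delta$, and two ways to fail

**Definition (point).** A *point* is $e=\langle a,\langle D,x\rangle\rangle$ with $a>c$, $D\subseteq[0,E(a))$, $|D|\le c$, $x<c$. Write $a(e),D(e),x(e)$ for its components. $\mathfrak P_a$ is the set of points with $a(e)=a$; it is bounded, hence coded.

A point packages an $a$, a candidate list $D$ for it, and a name $x$. Let $\delta=\lambda\cdot\kappa$ (ordinal product), a limit ordinal of cardinality $\lambda$ and cofinality $\kappa$. We would like $\mathcal M$ to be generated by $c$ and points $e_\alpha$, $\alpha<\delta$, such that: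

1. each $e_\alpha$ is a point;
2. $t(c,e_\alpha)<a(e_\beta)$ for $\alpha<\beta<\delta$ and every term $t$;
3. $\tau_l(a(e_\alpha))\in D(e_\alpha)$ for $l\in\omega$, $\alpha<\delta$;
4. $x(e_\alpha)\ne x(e_\beta)$ for $\alpha\ne\beta$;
5. for suitable $l_q\in\omega$: $\mathrm{bit}(h_q(c,e_{\alpha_1},\dots,e_{\alpha_{r_q}}),l_q)\ne T_{l_q}$ for $q\in\omega$, $\alpha_1<\dots<\alpha_{r_q}<\delta$.

Here $(h_q)_{q\in\omega}$ enumerates all terms $h_q(z_0,z_1,\dots,z_{r_q})$ with $r_q\ge1$. Let $\Delta$ be the theory consisting of $\mathrm{Th}(K,c)$ and 1–5. Items 2, 3, 4 will give (T), the lists, and the wide interval $[0,c)$. Item 5 says that each element of $\mathcal M$ disagrees with $T$ at some bit, and that *the place of disagreement depends only on the term*.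

Items 1–4 alone are easily consistent: for finitely many of their instances with $l\le l^*$, pick the points one after another in $K$, with $a$ large, $D=\{\tau_l(a):l\le l^*\}$, and $x$ a new standard number. Item 5 is the difficulty.

**First attempt: omit the type of a code of $T$.** One could drop item 5 and try to omit $\{\mathrm{bit}(v,l)=T_l:l\in\omega\}$ over 1–4. But the theorem we used in Lemma 6 is for countable languages, and we have $\lambda$ constants. The criterion "no consistent formula implies the type" is not sufficient in uncountable languages. Take constants $c_\alpha$ ($\alpha<\omega_1$) and $d_n$ ($n<\omega$), the theory $\{c_\alpha\ne c_\beta:\alpha\ne\beta\}$, and the type $\{v\ne d_n:n\in\omega\}$. If $\theta(v)$ is consistent with the theory, choose $d_n$ not occurring in $\theta$. In a model with an element satisfying $\theta$, reinterpret $d_n$ as that element. So $\theta(v)$ does not imply $v\neq d_n$. Yet every model is uncountable and realizes the type. This is why item 5 is explicit: with the $l_q$ chosen in advance, only compactness is needed.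

**Second attempt: the obvious lists.** Use compactness with $D=\{\tau_l(a):l\le l^*\}$ as above, and hope to find $l_q$. This fails already for one term of one point. Let $i$ be recursive such that $\varphi_{i(l)}(y)$ is $\sigma\wedge y=y$ if $l=\ulcorner\sigma\urcorner$ and $y\ne y$ if $l$ is not the number of a sentence, and let $I$ represent $i$. Let
$$h(c,e)=\text{the code of }\{l<c:\ \exists k\,(I(l,k)\wedge\langle k,0\rangle\in\max D(e))\}.\tag{3}$$
The sets coded by the $\tau_l(a)$ increase with $l$, so $\max D(e)=\tau_{l^*}(a)$. Hence for every standard $l$ with $i(l)\le l^*$ we get $\mathrm{bit}(h(c,e),l)=T_l$. But $l_q$ must be fixed before $l^*$ is known. As soon as $l^*\ge i(l_q)$, these points violate item 5.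

The way out is to spoil the list. If $D(e)$ also contains $E(a)-1$, all of whose bits at places $\le\langle a,a\rangle$ are $1$, then (3) gives bit $1$ at every standard $l$. This is wrong wherever $T_l=0$, and there is still room in $D(e)$ for the truth codes. In general we must not commit to particular lists. Instead we keep a *large set of points* alive, from which any standard finite set of truth codes, named later, can be accommodated.

## 8. Large sets of points, and terms of one point

**Definition (large).** $Z\subseteq\mathfrak P_a$ is *$n$-large* if for all $W\subseteq[0,E(a))$ and $V\subseteq[0,c)$ with $|W|,|V|\le n$ there is $e\in Z$ with $W\subseteq D(e)$ and $x(e)\notin V$.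

If $n<c$ and $a>c$, then $\mathfrak P_a$ is $n$-large: take $D=W$ and $x\in[0,c)\setminus V$. The set $\{e\in\mathfrak P_a:E(a)-1\in D(e)\}$ is also $n$-large for $n<c$: take $D=W\cup\{E(a)-1\}$, of size at most $n+1\le c$. Its complement in $\mathfrak P_a$ is not $1$-large (take $W=\{E(a)-1\}$).

**Lemma 7.** If $Z_0\cup Z_1\subseteq\mathfrak P_a$ is $2n$-large, then $Z_0$ or $Z_1$ is $n$-large.

*Proof.* Otherwise let $(W_0,V_0)$ and $(W_1,V_1)$ witness the failures. Since $|W_0\cup W_1|,|V_0\cup V_1|\le2n$, there is $e\in Z_0\cup Z_1$ with $W_0\cup W_1\subseteq D(e)$ and $x(e)\notin V_0\cup V_1$. If $e\in Z_\varepsilon$, this contradicts the choice of $(W_\varepsilon,V_\varepsilon)$. $\square$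

For a class $X$ of points let $\Lambda_i(X)$ mean: for unboundedly many $a$, $X\cap\mathfrak P_a$ is $2^i$-large. This is first-order in $i$ and the parameters of $X$.

* ($\Lambda$1) $\Lambda_i(X)$ is preserved by enlarging $X$ and by decreasing $i$.
* ($\Lambda$2) $\Lambda_{i+1}(X\cup Y)$ implies $\Lambda_i(X)$ or $\Lambda_i(Y)$.

($\Lambda$1) is clear. For ($\Lambda$2), Lemma 7 shows that for unboundedly many $a$ one of $X\cap\mathfrak P_a$, $Y\cap\mathfrak P_a$ is $2^i$-large. If each happened only for boundedly many $a$, the union of the two sets of such $a$ would be bounded.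

For terms of one point this is already enough, and the argument shows where the hypothesis $T\notin\mathrm{SSy}(K)$ enters.

**Lemma 8.** Let $X$ be a class of points with $\Lambda_R(X)$, $R$ nonstandard, and let $h(z_0,z_1)$ be a term. There is $l\in\omega$ such that $\Lambda_{R-1}(\{e\in X:\mathrm{bit}(h(c,e),l)\ne T_l\})$.

*Proof.* Let $\Gamma(l,\varepsilon)$ say $\Lambda_{R-1}(\{e\in X:\mathrm{bit}(h(c,e),l)=\varepsilon\})$, a first-order formula with parameters. By ($\Lambda$2), $\Gamma(l,0)$ or $\Gamma(l,1)$ holds for each $l$. If $\Gamma(l,1-T_l)$ holds for some $l\in\omega$, we are done. Otherwise, for all $l\in\omega$, $\Gamma(l,T_l)$ holds and $\Gamma(l,1-T_l)$ fails, so $\Gamma(l,1)\Leftrightarrow T_l=1$. For nonstandard $j$ the set $\{l<j:\Gamma(l,1)\}$ has a code in $K$, and this code puts $T$ in $\mathrm{SSy}(K)$, a contradiction. $\square$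

For terms of several points we need a replacement for "one of the two colors is large". This will be a Ramsey statement.

## 9. Pairs of points: from classes to trees

The direct generalization would be: given a $2$-coloring of pairs of points, find a class $X$ with $\Lambda_i(X)$, $i$ still nonstandard, such that all pairs $e_1,e_2\in X$ with $a(e_1)<a(e_2)$ get one color. This is false.

**Example 9.** Let $\chi(e_1,e_2)=1$ if $x(e_1)<x(e_2)$, and $0$ otherwise. No class $X$ with $\Lambda_1(X)$ is homogeneous in this sense. Suppose it is, and let $a_0<\dots<a_c$ be the first $c+1$ numbers $a$ for which $X\cap\mathfrak P_a$ is $2$-large. Let $\mu_i$ and $\nu_i$ be the least and greatest value of $x$ on $X\cap\mathfrak P_{a_i}$. By largeness (take $V=\{\mu_i\}$), $\mu_i<\nu_i$. If the color is $1$, then $\mu_i<\mu_{i+1}$ for all $i<c$. If it is $0$, then $\mu_i\ge\nu_{i+1}>\mu_{i+1}$. In both cases $c+1$ distinct numbers lie below $c$, against the pigeonhole principle in $K$.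

Let the set of admissible points depend on the points already chosen, and the same coloring is harmless. Let $R(2^R+1)\le c$ and $q=\lfloor c/R\rfloor>2^R$. After $k<R$ points have been chosen, allow the points with $x\in[kq,(k+1)q)$ and no others. The allowed points in each $\mathfrak P_a$, $a>c$, form a $2^R$-large set (take $D=W$, and note that $V$ cannot cover $q$ values), and all pairs in a chosen sequence get color $1$. So we work with trees.

**Definition (annotated points, trees).** An *annotated point* is $\hat e=\langle e,g\rangle$ with $e$ a point and $g\in K$ arbitrary; $\mathrm{pt}(\hat e)=e$. A *tree* is a class $\mathcal S$ of coded finite sequences of annotated points, closed under initial segments, with $\emptyset\in\mathcal S$. For a class $C$ of annotated points and $s\in\mathcal S$,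
$$\mathrm{succ}_C(s)=\{e:\exists g\,(C(\langle e,g\rangle)\wedge s^\frown\langle e,g\rangle\in\mathcal S)\},\qquad \mathrm{succ}=\mathrm{succ}_{\mathrm{True}}.$$
$\mathcal S$ is an *$R$-tree* if it is a tree and $\Lambda_R(\mathrm{succ}(s))$ for all $s\in\mathcal S$ with $|s|<R$.

Clearly $\mathrm{succ}_{C_0\vee C_1}(s)=\mathrm{succ}_{C_0}(s)\cup\mathrm{succ}_{C_1}(s)$. The annotation lets a node carry information about how it was obtained. For example, the tree of all finite sequences of annotated points is an $R$-tree whenever $2^R<c$. The tree in the second half of Example 9 (with annotation $0$, say) is an $R$-tree.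

**Definition (refinement, homogeneity).** $\mathcal T$ *refines* $\mathcal S$ via a class function $\pi$ on annotated points if $\mathrm{pt}\circ\pi=\mathrm{pt}$ on annotated points occurring in $\mathcal T$, and for every $t\in\mathcal T$ the sequence $\pi\circ t$ is a subsequence of some $s\in\mathcal S$. For a $\{0,1\}$-valued class coloring $\chi$ of $r$-tuples of annotated points, $\mathcal T$ is *$\varepsilon$-homogeneous for $\chi$ via $\pi$* if $\chi(\pi(t_{i_1}),\dots,\pi(t_{i_r}))=\varepsilon$ for all $t\in\mathcal T$ and $i_1<\dots<i_r<|t|$.

So refining means passing to subsequences and changing the annotations. For example, the tree in the second half of Example 9 refines the tree of all sequences via the identity and is $1$-homogeneous for $\chi(\mathrm{pt}(\cdot),\mathrm{pt}(\cdot))$ via the identity. Refinement is transitive: if $\mathcal U$ refines $\mathcal T$ via $\pi_1$ and $\mathcal T$ refines $\mathcal S$ via $\pi_0$, then for $w\in\mathcal U$ the sequence $\pi_1\circ w$ is a subsequence of some $t\in\mathcal T$. So $\pi_0\circ\pi_1\circ w$ is a subsequence of $\pi_0\circ t$, hence of a node of $\mathcal S$,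 and points are preserved. So $\mathcal U$ refines $\mathcal S$ via $\pi_0\circ\pi_1$.

## 10. Density with a budget of levels

Color the annotated points of an $R$-tree with two colors. At each node, by ($\Lambda$2), one color keeps a large set of successors, but this color can change from node to node. If length were no concern, we would argue by density. Call a class $C$ *dense above $s$* if every $s'\supseteq s$ has an extension $s''\supseteq s'$ at which $\mathrm{succ}_C(s'')$ is large. If $C_0\vee C_1$ is dense above $s$, then either $C_0$ is dense above $s$, or some $s^*\supseteq s$ has no extension with many $C_0$-successors, and then $C_1$ is dense above $s^*$. After that we only visit nodes with many successors of the good color, skipping the others; this is why refinements use subsequences.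

The obstacle is that largeness is guaranteed only at levels below $R$, so "every $s'$" and "some $s''$" must be bounded, and the bounds must survive many successive splittings. The following definition keeps a gap between the two bounds.

**Definition (density).** Let $\mathcal S$ be a tree, $s\in\mathcal S$. $\mathrm D(C,s;i,B,w)$ means: for every $s'\in\mathcal S$ with $s'\supseteq s$, $|s'|\le|s|+B$, there is $s''\in\mathcal S$ with $s''\supseteq s'$, $|s''|\le|s'|+w$ and $\Lambda_i(\mathrm{succ}_C(s''))$. For $q\ge1$, $\mathfrak D(C,s,q)$ means: there are $u,v$ with $v\ge u+2^q-2$ and $\mathrm D(C,s;q,4^v,4^u)$.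

So within the search radius $4^v$ one can always find a good node at distance at most $4^u$. By ($\Lambda$1), with the same $u,v$, $\mathfrak D(C,s,q+1)$ implies $\mathfrak D(C,s,q)$. The required gap $2^q-2$ satisfies $2^{q+1}-2=2(2^q-2)+2$. A splitting tests $C_0$ at a scale in the middle of the gap, and one half of the gap survives.

**Lemma 10.** Let $q\ge1$ and $\mathfrak D(C,s,q+1)$, witnessed by $u,v$.

(a) (Splitting) If $C=C_0\vee C_1$, there are $\varepsilon\in\{0,1\}$ and $s^*\in\mathcal S$, $s^*\supseteq s$, with $\mathfrak D(C_\varepsilon,s^*,q)$.

(b) (Moving) There is $s''\in\mathcal S$, $s''\supseteq s$, with $\Lambda_{q+1}(\mathrm{succ}_C(s''))$, such that $\mathfrak D(C,s_1,q)$ for every $s_1=s''^\frown\hat e\in\mathcal S$.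

*Proof.* (a) Put $g=2^q-2\ge0$, so $v\ge u+2g+2$. Let $m=u+1+g$; then $m\le v-1-g\le v-1$. Therefore $4^{v-1}+4^m\le2\cdot4^{v-1}\le4^v$.

If $\mathrm D(C_0,s;q,4^{v-1},4^m)$ holds, then, as $(v-1)-m\ge g$, we have $\mathfrak D(C_0,s,q)$ with witnesses $m,v-1$. Take $\varepsilon=0$, $s^*=s$.

Otherwise there is $s^*\in\mathcal S$, $s^*\supseteq s$, $|s^*|\le|s|+4^{v-1}$, having no extension $s''\in\mathcal S$ with $|s''|\le|s^*|+4^m$ and $\Lambda_q(\mathrm{succ}_{C_0}(s''))$. Let $s'\supseteq s^*$ be in $\mathcal S$ with $|s'|\le|s^*|+4^m-4^u$. Then $|s'|\le|s|+4^{v-1}+4^m\le|s|+4^v$. By $\mathrm D(C,s;q+1,4^v,4^u)$ there is $s''\supseteq s'$ in $\mathcal S$ with $|s''|\le|s'|+4^u\le|s^*|+4^m$ and $\Lambda_{q+1}(\mathrm{succ}_C(s''))$. By ($\Lambda$2), $\Lambda_q(\mathrm{succ}_{C_0}(s''))$ or $\Lambda_q(\mathrm{succ}_{C_1}(s''))$. The choice of $s^*$ excludes the first. Since $m-1\ge u$, we have $4^m-4^u\ge4^m-4^{m-1}\ge4^{m-1}$, so all $s'$ with $|s'|\le|s^*|+4^{m-1}$ are covered. Hence $\mathrm D(C_1,s^*;q,4^{m-1},4^u)$, and $(m-1)-u=g$. So $\mathfrak D(C_1,s^*,q)$.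

(b) Apply $\mathrm D(C,s;q+1,4^v,4^u)$ with $s'=s$ to get $s''\supseteq s$ with $|s''|\le|s|+4^u$ and $\Lambda_{q+1}(\mathrm{succ}_C(s''))$. Let $s_1=s''^\frown\hat e\in\mathcal S$. Since $q\ge1$, $v\ge u+2$, so $4^u+1\le2\cdot4^{v-2}\le4^{v-1}$. If $s'\supseteq s_1$ is in $\mathcal S$ with $|s'|\le|s_1|+4^{v-1}$, then
$$|s'|\le|s|+4^u+1+4^{v-1}\le|s|+2\cdot4^{v-1}\le|s|+4^v,$$
so a suitable extension of $s'$ exists. Hence $\mathrm D(C,s_1;q+1,4^{v-1},4^u)$, and by ($\Lambda$1) $\mathrm D(C,s_1;q,4^{v-1},4^u)$. Finally $(v-1)-u\ge2^{q+1}-3\ge2^q-2$. $\square$

Each splitting and each move lowers $q$ by one, and nothing else is spent.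

## 11. A Ramsey lemma for $R$-trees

For $r\in\omega$ let $R^{(r)}$ be the largest $y$ with
$$4^{2^{(y+2)^{r+2}+1}}<R,\tag{4}$$
and $0$ if there is none. Put $f_0(R)=R$ and $f_{r+1}(R)=f_r(R^{(r)})$. For instance $f_1(R)=R^{(0)}$. These are definable functions. If $R$ is nonstandard, every standard $y$ satisfies (4), so $R^{(r)}$ is nonstandard, and hence so is $f_r(R)$.

In the application the coloring depends on a parameter $l$, and we need the statement "there is a homogeneous refinement" to be one formula in $l$. We therefore work with families. A *family of classes* $\mathcal S_p$ is given by a formula $\sigma(s,p)$ via $\mathcal S_p=\{s:K\models\sigma(s,p)\}$. Similarly, a family of colorings $\chi_p$ is given by a formula defining $\chi_p(\cdot)=1$, and likewise for families of functions. The parameter $p$ ranges over all of $K$, and parameters are combined by pairing.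

**Lemma 11.** Let $r\in\omega$. For all families of classes $\mathcal S_p$ and of colorings $\chi_p$ of $r$-tuples of annotated points there are families $\mathcal S'_{p,p',R}$ (classes) and $\pi_{p,p',R}$ (functions) such that, in $K$: for all $p$ and all nonstandard $R$, if $\mathcal S_p$ is an $R$-tree, then there are $p'$ and $\varepsilon\in\{0,1\}$ such that $\mathcal S'_{p,p',R}$ is an $f_r(R)$-tree refining $\mathcal S_p$ via $\pi_{p,p',R}$ and $\varepsilon$-homogeneous for $\chi_p$ via $\pi_{p,p',R}$.

*Proof.* The proof is by external induction on $r$. For $r=0$ the coloring is a constant $\varepsilon$; take $\mathcal S'=\mathcal S$ and $\pi=\mathrm{id}$.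

Assume the lemma for $r$ and all families. Let $\mathcal S=\mathcal S_p$ be an $R$-tree, $R$ nonstandard, and $\chi=\chi_p$ a coloring of $(r+1)$-tuples. The plan is the usual one for Ramsey's theorem: build a refinement $\mathcal T$ in which the color of an $(r+1)$-tuple depends only on its first $r$ entries, and then apply the induction hypothesis.

**Step 1: fix the budget.** Let $[m]^r$ be the set of $r$-element subsets of $\{0,\dots,m-1\}$ and let $N_m$ be the number of elements of $[m+1]^r\setminus[m]^r$. Put $R_1=R^{(r)}$, $Q_0=(R_1+2)^{r+2}$, and $Q_{m+1}=Q_m-1-N_m$ for $m<R_1$. The tree $\mathcal T$ will have height $R_1$. Adding its $m$-th entry will cost one move and $N_m$ splittings. We check that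
$$Q_m\ge R_1+1\qquad(m\le R_1).\tag{5}$$
The total cost satisfies $\sum_{m<R_1}(1+N_m)\le R_1+R_1^{\,r}$, since the sets $[m+1]^r\setminus[m]^r$ are disjoint parts of $[R_1]^r$ (for $r=0$ all $N_m$ are $0$). And for every $y$
$$(y+2)^{r+2}=(y+2)^r(y^2+4y+4)\ge(y+2)^r+(y^2+4y+3)\ge y^r+2y+2.$$
With $y=R_1$ this gives $Q_m\ge R_1+2$, hence (5).

**Step 2: the classes to be kept dense.** Given annotated points $\hat e_0,\dots,\hat e_{m-1}$ and a function $G$ from a subset of $[m]^r$ to $\{0,1\}$, let $C_G(\hat e)$ say:
$$\chi(\hat e_I,\hat e)=G(I)\ \text{ for all }I\in\mathrm{dom}\,G,$$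
where $\hat e_I$ lists the $\hat e_i$, $i\in I$, in increasing order of indices. Thus $G$ is a promise about the colors of tuples $(\hat e_I,\hat e)$ for all later $\hat e$. Lengthening the list $\hat e_0,\dots,\hat e_{m-1}$ without changing $G$ does not change $C_G$.

**Step 3: the root.** We claim that $\mathfrak D(\mathrm{True},\emptyset,Q_0+1)$ holds. Take $u=0$, $v=2^{Q_0+1}$. If $s'\in\mathcal S$ and $|s'|\le4^v$, then $|s'|<R$ by (4), so $\Lambda_R(\mathrm{succ}(s'))$. Since $Q_0+1\le R$, also $\Lambda_{Q_0+1}(\mathrm{succ}(s'))$, and $s''=s'$ will do.

If $r\ge1$, let $s_{-1}=\emptyset$ and $G_{-1}=\emptyset$; then $C_{G_{-1}}$ is $\mathrm{True}$ and $[0]^r=\emptyset$. If $r=0$, then $[0]^0=\{\emptyset\}$. Lemma 10(a) with $q=Q_0$, applied to the classes $\chi(\hat e)=0$ and $\chi(\hat e)=1$, gives $s_{-1}\in\mathcal S$ and $G_{-1}:\{\emptyset\}\to\{0,1\}$. In both cases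
$$\mathfrak D(C_{G_{-1}},s_{-1},Q_0)\quad\text{and}\quad\mathrm{dom}\,G_{-1}=[0]^r.$$

**Step 4: the tree $\mathcal T$.** Its nodes are the sequences $(\langle e_0,g_0\rangle,\dots,\langle e_{m-1},g_{m-1}\rangle)$, $m\le R_1$, where $g_j$ codes $(j,\hat e_j,s_j,G_j)$ and for all $j<m$:

* $\mathrm{pt}(\hat e_j)=e_j$; $s_j\in\mathcal S$; $s_j\supseteq s_{j-1}$; $\hat e_j$ is an entry of $s_j$ at a position $\ge|s_{j-1}|$;
* $G_j:[j+1]^r\to\{0,1\}$ and $G_j\supseteq G_{j-1}$;
* $C_{G_{j-1}}(\hat e_j)$ holds, relative to $\hat e_0,\dots,\hat e_{j-1}$;
* $\mathfrak D(C_{G_j},s_j,Q_{j+1})$ holds, relative to $\hat e_0,\dots,\hat e_j$.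

So an entry records its index, the annotated point of $\mathcal S$ it stands for, a node of $\mathcal S$ reached so far, and the promises made so far. $\mathcal T$ contains $\emptyset$ and is closed under initial segments. Let $\pi_0(\langle e_j,g_j\rangle)=\hat e_j$, read off from $g_j$ (and let $\pi_0$ be the identity on annotated points not of this form). Then $\mathcal T$ refines $\mathcal S$ via $\pi_0$. Points are preserved, and the chosen position of $\hat e_j$ lies in $[|s_{j-1}|,|s_j|)$. So $(\hat e_0,\dots,\hat e_{m-1})$ is a subsequence of $s_{m-1}$.

**Step 5: $\mathcal T$ is an $R_1$-tree.** Let $t\in\mathcal T$, $|t|=m<R_1$, with last data $s=s_{m-1}$, $G=G_{m-1}$ (the root data if $m=0$). Then $\mathfrak D(C_G,s,Q_m)$. Apply Lemma 10(b) with $q+1=Q_m$, which is allowed by (5), and take $s''$ from it. We have $\Lambda_{Q_m}(\mathrm{succ}_{C_G}(s''))$, and $Q_m\ge R_1$. By ($\Lambda$1) it therefore suffices to show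
$$\mathrm{succ}_{C_G}(s'')\subseteq\mathrm{succ}_{\mathcal T}(t),$$
where $\mathrm{succ}_{\mathcal T}$ is computed in $\mathcal T$. Let $e$ be in the left side, witnessed by $\hat e_m$ with $\mathrm{pt}(\hat e_m)=e$, $C_G(\hat e_m)$ and $s^0:=s''^\frown\hat e_m\in\mathcal S$. By Lemma 10(b), $\mathfrak D(C_G,s^0,Q_m-1)$.

We must now make the promises involving $\hat e_m$. List $[m+1]^r\setminus[m]^r$ as $I_1,\dots,I_{N_m}$. We claim that for each $k\le N_m$ there are $G^k\supseteq G$ with domain $[m]^r\cup\{I_1,\dots,I_k\}$ and $s^k\in\mathcal S$, $s^k\supseteq s^0$, with $\mathfrak D(C_{G^k},s^k,Q_m-1-k)$, relative to $\hat e_0,\dots,\hat e_m$. This is a first-order statement about $k$, so we may use induction in $K$. For $k=0$ take $G^0=G$. For $k<N_m$, the class $C_{G^k}$ is the disjunction of the two classes obtained by also prescribing the value $0$ or $1$ at $I_{k+1}$. Lemma 10(a) applies with $q=Q_m-2-k\ge Q_m-1-N_m=Q_{m+1}\ge1$, and yields $G^{k+1}$ and $s^{k+1}\supseteq s^k$ with $\mathfrak D(C_{G^{k+1}},s^{k+1},Q_m-1-(k+1))$.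

Take $s_m=s^{N_m}$ and $G_m=G^{N_m}$. Then $\mathfrak D(C_{G_m},s_m,Q_{m+1})$ holds. The entry $\hat e_m$ of $s_m$ is at position $|s''|\ge|s_{m-1}|$. We have $G_m:[m+1]^r\to\{0,1\}$, $G_m\supseteq G_{m-1}$, and $C_{G_{m-1}}(\hat e_m)$ holds. So $t$ can be extended in $\mathcal T$ by $e$ with annotation coding $(m,\hat e_m,s_m,G_m)$, that is, $e\in\mathrm{succ}_{\mathcal T}(t)$.

**Step 6: in $\mathcal T$ the last entry of a tuple does not matter.** In a node of $\mathcal T$, if $I\in[j]^r$, then
$$\chi(\hat e_I,\hat e_j)=G_{j-1}(I)=G_{\max I}(I),\tag{6}$$
where for $r=0$ the last expression is read as $G_{-1}(\emptyset)$. The first equality is $C_{G_{j-1}}(\hat e_j)$. The second holds because the $G_j$ are nested and $I\in[\max I+1]^r$.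

**Step 7: apply the induction hypothesis.** Let $\chi^*$ be the coloring of $r$-tuples of annotated points given by $\chi^*(\hat t_1,\dots,\hat t_r)=G(\{j_1,\dots,j_r\})$, where $G$ is the function recorded in $\hat t_r$ and $j_i$ is the index recorded in $\hat t_i$. The value is $0$ where this is undefined, and for $r=0$ it is the constant $G_{-1}(\emptyset)$. Since $R_1$ is nonstandard and $\mathcal T$ is an $R_1$-tree, the induction hypothesis gives an $f_r(R_1)$-tree $\mathcal U$ refining $\mathcal T$ via some $\pi_1$ and $\varepsilon$-homogeneous for $\chi^*$ via $\pi_1$. By transitivity $\mathcal U$ refines $\mathcal S$ via $\pi_0\circ\pi_1$, and $f_r(R_1)=f_{r+1}(R)$.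

Let $w\in\mathcal U$ and $i_1<\dots<i_{r+1}<|w|$. Since $\pi_1\circ w$ is a subsequence of a node of $\mathcal T$, the entries $\pi_1(w_{i_k})$ sit at positions $j_1<\dots<j_{r+1}$ of that node, and these positions are their recorded indices. By (6),
$$\chi(\pi_0\pi_1(w_{i_1}),\dots,\pi_0\pi_1(w_{i_{r+1}}))=\chi^*(\pi_1(w_{i_1}),\dots,\pi_1(w_{i_r}))=\varepsilon.$$
So $\mathcal U$ is $\varepsilon$-homogeneous for $\chi$ via $\pi_0\circ\pi_1$.

**Step 8: uniformity.** $\mathcal T$, $\pi_0$, $\chi^*$ are defined by fixed formulas, depending only on $r$ and on the formulas for $\mathcal S_p,\chi_p$, from the parameter $(p,R,p'_0)$ with $p'_0=(s_{-1},G_{-1})$. Apply the induction hypothesis to these families, with parameter $(p,R,p'_0)$ and with $R_1=R^{(r)}$, which is definable from $R$. It yields families $\mathcal U,\pi_1$ with a further parameter $p'_1$. Put $p'=(p'_0,p'_1)$, and let $\mathcal S'$ and $\pi$ be the families of the trees $\mathcal U$ and the functions $\pi_0\circ\pi_1$. $\square$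

It helps to read the passage from $r=0$ to $r=1$ separately. There is one splitting at the root, which chooses the color; all $N_m$ are $0$, and each new entry costs one move. This is the density argument sketched at the start of Section 10, with the lengths under control.

## 12. Making one term disagree with $T$

**Lemma 12.** Let $\mathcal S$ be an $R$-tree with $R$ nonstandard, $r\ge1$ standard, and $h(z_0,\dots,z_r)$ a term. There are $l\in\omega$ and an $R'$-tree $\mathcal S'$ refining $\mathcal S$, with $R'=f_r(R)$ nonstandard, such that for all nodes of $\mathcal S'$ and all length-$r$ subsequences $e_1,\dots,e_r$ of its sequence of points, $\mathrm{bit}(h(c,e_1,\dots,e_r),l)\ne T_l$.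

*Proof.* This repeats the proof of Lemma 8, with Lemma 11 in place of ($\Lambda$2). Let $\mathcal S=\mathcal S_p$. Apply Lemma 11 to the families with parameter $(p,l)$ given by $\mathcal S_{(p,l)}=\mathcal S_p$ and
$$\chi^l(\hat e_1,\dots,\hat e_r)=\mathrm{bit}(h(c,\mathrm{pt}(\hat e_1),\dots,\mathrm{pt}(\hat e_r)),l).$$
Let $\Gamma(l,\varepsilon)$ say: for some $p'$, $\mathcal S'_{(p,l),p',R}$ is an $f_r(R)$-tree refining $\mathcal S$ via $\pi_{(p,l),p',R}$ and $\varepsilon$-homogeneous for $\chi^l$ via $\pi_{(p,l),p',R}$. Thanks to the uniformity in Lemma 11 this is a single first-order formula in $l,\varepsilon$ with parameters from $K$. By Lemma 11, $\Gamma(l,0)$ or $\Gamma(l,1)$ holds for every $l\in\omega$.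

If $\Gamma(l,1-T_l)$ holds for some $l\in\omega$, take the corresponding tree as $\mathcal S'$. Homogeneity is stated for the $\pi$-images, and $\pi$ preserves points, so the bits in question equal $1-T_l$. Otherwise, for all $l\in\omega$, $\Gamma(l,T_l)$ holds and $\Gamma(l,1-T_l)$ fails, so $\Gamma(l,1)\Leftrightarrow T_l=1$. Then for nonstandard $j$ the set $\{l<j:\Gamma(l,1)\}$ is coded in $K$ and shows $T\in\mathrm{SSy}(K)$, contradicting the choice of $K$. $\square$

## 13. The numbers $l_q$, consistency of $\Delta$, and the model $\mathcal M$

*Proof of Theorem 1.*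

**Step 1: choose the $l_q$.** Let $\mathcal S_0$ be the tree of all finite sequences of annotated points. Since $c$ is nonstandard, overspill gives a nonstandard $R_0$ with $2^{R_0}<c$. Then $\mathcal S_0$ is an $R_0$-tree, since $\mathfrak P_a$ is $2^{R_0}$-large for all $a>c$. By Lemma 12 choose successively $l_q\in\omega$ and $R_q$-trees $\mathcal S_q$, $R_q$ nonstandard, such that $\mathcal S_{q+1}$ refines $\mathcal S_q$ and the conclusion of Lemma 12 holds for $h_q,l_q,\mathcal S_{q+1}$. If $q'>q$, then by transitivity the point sequence of a node of $\mathcal S_{q'}$ is a subsequence of the point sequence of a node of $\mathcal S_{q+1}$. So the conclusion for $h_q,l_q$ holds for all $\mathcal S_{q'}$ with $q'>q$. These $l_q$ are used in item 5 of $\Delta$ (Section 7).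

**Step 2: $\Delta$ is consistent.** A finite part mentions only $q<q^*$, $n$ constants $e_\alpha$ (relabelled $e_0,\dots,e_{n-1}$ in increasing order), finitely many terms $t$, and $l\le l^*$, where $q^*,n,l^*\in\omega$. We build a node of $\mathcal S_{q^*}$ with points $e_0,\dots,e_{n-1}$ step by step. Suppose we have a node with points $e_0,\dots,e_{i-1}$, where $i<n<R_{q^*}$. For unboundedly many $a$, the set of points $e\in\mathfrak P_a$ by which the node can be extended is $2^{R_{q^*}}$-large. Choose such an $a$ above all relevant $t(c,e_j)$, $j<i$. The sets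
$$W=\{\tau_l(a):l\le l^*\}\subseteq[0,E(a)),\qquad V=\{x(e_j):j<i\}\subseteq[0,c)$$
have standard finite size, and $W\subseteq[0,E(a))$ because $a>c$ is nonstandard. By largeness there is such an $e_i\in\mathfrak P_a$ with $W\subseteq D(e_i)$ and $x(e_i)\notin V$. Extend the node by $e_i$ with a suitable annotation.

The relevant instances of $\Delta$ hold in $K$: items 1–4 by construction, and item 5 because the points form the point sequence of a node of $\mathcal S_{q^*}$ and $q<q^*$. By compactness $\Delta$ is consistent. Note the order of choices: the $l_q$ came first, the finite part with its $l^*$ second, the lists $D(e_i)$ last.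

**Step 3: the model.** Let $\mathcal M'\models\Delta$ and let $\mathcal M\prec\mathcal M'$ (as $L$-structures) be the set of elements definable from $c$ and the $e_\alpha$. Then $\mathcal M\models T$, and $\mathcal M$ is nonstandard because $\mathrm{Th}(K,c)$ contains $c>n$ for all $n\in\omega$. Write $a_\alpha=a(e_\alpha)$, $x_\alpha=x(e_\alpha)$, $D_\alpha=D(e_\alpha)$.

**Step 4: size, cofinality, and (T).** By item 2 for the term $t(z_0,z_1)=z_1$, and since pairing dominates its coordinates, $e_\alpha<a_\beta\le e_\beta$ for $\alpha<\beta$. By permuting arguments and adding dummy variables, every element of $M$ is $h(c,e_{\alpha_1},\dots,e_{\alpha_r})$ with $h$ a term, $\alpha_1<\dots<\alpha_r$ and $r\ge1$. It is therefore at most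
$$\max\{h(c,z_1,\dots,z_r):z_1,\dots,z_r\le e_{\alpha_r}\},$$
which is a term of $(c,e_{\alpha_r})$ and hence $<a_{\alpha_r+1}$ by item 2. Thus $(a_\alpha)_{\alpha<\delta}$ is strictly increasing (as $a_\alpha\le e_\alpha<a_\beta$) and cofinal, so $\mathrm{cf}(\mathcal M)=\mathrm{cf}(\delta)=\kappa$. There are $|\delta|=\lambda$ distinct $e_\alpha$ and countably many terms, so $|M|=\lambda$.

For (T), let $m\in M$ and choose $\alpha$ with $m\le a_\alpha$. For every unary term $t$, $t(m)\le\max_{z\le a_\alpha}t(z)$, which is a term of $e_\alpha$ and hence $<a_{\alpha+1}$ by item 2. So $a_{\alpha+1}$ is as required.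

**Step 5: $\mathcal M$ is not recursively saturated.** Any $y\in M$ is $h_q(c,e_{\alpha_1},\dots,e_{\alpha_{r_q}})$ for some $q$ and $\alpha_1<\dots<\alpha_{r_q}$. By item 5, $\mathrm{bit}(y,l_q)\ne T_{l_q}$, so $y$ does not code $T$. Hence $T\notin\mathrm{SSy}(\mathcal M)$. Since $T=\mathrm{Th}(\mathcal M)$, the recursive, finitely satisfiable type (1) is omitted.

**Step 6: $\mathcal M$ has a recursively saturated simple extension.** We check the hypotheses of Proposition 4. (T) is Step 4. By items 1 and 3, the coded set $D_\alpha\in M$ satisfies $|D_\alpha|\le c$ and contains $\tau_l(a_\alpha)$ for all $l\in\omega$; the $a_\alpha$ are nonstandard and cofinal. By item 4 and $x_\alpha<c$, the interval $[0,c)$ of $\mathcal M$ has at least $|\delta|=\lambda\ge\kappa=\mathrm{cf}(\mathcal M)$ elements. So Proposition 4, with $d=c$, gives a recursively saturated simple extension $\mathcal M(b)$ with $b$ bounded by an element of $M$. $\square$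

With $\kappa=\lambda=\omega_2$, this proves Theorem 2.
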